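\title{Satisfiability of AC-complement problems is decidable}

\begin{abstract}
An AC-complement problem asks whether a term $t$ has a ground instance that is not an instance, modulo associativity and commutativity of some binary symbols, of any of finitely many patterns. We show that this question is decidable for arbitrary patterns, linear or not, over any finite signature with a constant. The proof gives a computable bound on the size of a smallest solution. The height of a solution is bounded by cutting it below the depth of the patterns. Its width is then bounded level by level, from the greatest height downward, by classifying the arguments of the AC-nodes according to finitely many Presburger predicates on their multiplicities.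
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathcal F$ be a finite signature, that is, a finite set of function symbols with arities; symbols of arity $0$ are constants. Some binary symbols are designated as \emph{AC-symbols}, and all other symbols are called \emph{free}. Let $T(\mathcal F)$ be the set of ground (variable-free) terms over $\mathcal F$, and let $=_{AC}$ be the congruence generated by the axioms
\[
f(x,f(y,z))=f(f(x,y),z),\qquad f(x,y)=f(y,x)
\]
for all AC-symbols $f$. Formulas are interpreted in the quotient $T(\mathcal F)/_{=AC}$. An \emph{AC-complement problem} is a formula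
\[
\mathcal C\ \equiv\ \forall\vec y:\ t\neq p_1\wedge\dots\wedge t\neq p_n ,
\]
where $t$ and the \emph{patterns} $p_1,\dots,p_n$ are terms over $\mathcal F$, the variables $\vec y$ are variables of the patterns and do not occur in $t$, and the free variables of $\mathcal C$ are the variables of $t$. A \emph{solution} is a substitution $\theta$ of ground terms for the free variables such that $t\theta\neq_{AC}p_i\theta\rho$ for every $i$ and every substitution $\rho$ of ground terms for $\vec y$. The problem is \emph{satisfiable} if it has a solution. When the patterns contain only variables from $\vec y$, the problem is unsatisfiable exactly if the patterns together cover all ground instances of $t$. The problem is \emph{linear} if no variable of $\vec y$ occurs more than once in a pattern, and \emph{non-linear} otherwise; it is \emph{safe} if no variable occurs directly as an argument of an AC-symbol in a pattern.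

The smallest signature already shows what non-linearity can express. Let $\mathcal F=\{+,a\}$ with $+$ an AC-symbol. A ground term modulo AC is determined by its number of occurrences of $a$, so $T(\mathcal F)/_{=AC}$ is the set of positive integers with addition. The pattern $y+y$ covers the even numbers and $y+y+a$ covers the odd numbers from $3$ on, so $\forall y: x\neq y+y\wedge x\neq y+y+a$ has the single solution $x=a$. With constants $a_1,\dots,a_k$ in place of $a$, ground terms are the nonzero vectors of $\mathbb N^k$, every term with variables is an affine expression, and satisfiability becomes a sentence of \emph{Presburger arithmetic}, the first-order theory of $(\mathbb N,+,0,1,\le)$. The one fact about this theory that we use is that it is decidable.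

One unary free symbol $s$ changes the picture. A sum can now have arbitrarily many different summands $a,\ s(a),\ s(a+a),\dots$, and these contain sums in turn. There is no longer a fixed finite list of coordinates. A non-linear pattern imposes linear equations between the multiplicities at different nodes of the term, for all summands at once, and it can test subterms of any depth for equality. One might expect enough room here to encode an undecidable problem. On the other side, patterns can only forbid: if $s'$ is a more general term than $s$ and $s$ is an instance of no pattern, then neither is $s'$. This monotonicity suggests that a large solution can be made small, and that is what we prove.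

For linear problems, satisfiability is known to be decidable, and so is negation elimination, the question whether the set of solutions can be described by a finite equivalent formula without negation. For non-linear problems, satisfiability is known to be decidable for safe problems, for signatures consisting of one AC-symbol and constants, and for problems in which all occurrences of each non-linear variable lie under the same node. These classes do not cover all non-linear problems, and the question for arbitrary problems is posed in \cite{ACCP}. The \emph{size} of a term is its number of symbol occurrences.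

\begin{theorem}\label{thm:main}
There is an algorithm which, given a finite signature $\mathcal F$ with AC-symbols and at least one constant, and an arbitrary (linear or non-linear) AC-complement problem $\mathcal C$ over $\mathcal F$, decides whether $\mathcal C$ is satisfiable in $T(\mathcal F)/_{=AC}$. More precisely, a number $N$ can be computed from the input such that, if $\mathcal C$ is satisfiable, it has a solution assigning to every free variable a term of size at most $N$. The patterns may contain free variables of $t$.
\end{theorem}

Section~\ref{sec:flat} sets up flattened terms and removes the variables of $t$ from the patterns. Section~\ref{sec:example} shows on one example how the width of a solution is reduced. Section~\ref{sec:height} bounds the height by means of fresh constants and shows how to get rid of these constants again. Section~\ref{sec:surgery}, the core of the paper, reduces the width at one level, and Section~\ref{sec:iterate} iterates this and completes the proof. Section~\ref{sec:cor} derives the decidability of a larger class of $\exists\forall$-sentences. Nothing is claimed about negation elimination for non-linear problems.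

\section{Flattened terms and matching}\label{sec:flat}

\subsection*{Flattened trees}
Modulo AC, a term is represented by its \emph{flattened tree}, in which nested occurrences of the same AC-symbol are merged into one node. A flattened tree is a variable; or a node $h(s_1,\dots,s_j)$ with $h$ free of arity $j$ and ordered children; or an AC-node, labeled by an AC-symbol $f$, with a finite multiset of at least two children, none of which has root $f$. Two terms are equal modulo AC if and only if they have the same flattened tree. From now on terms are flattened trees and ``$=$'' is equality modulo AC.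

A \emph{subterm} is a subtree of the flattened tree, and $\mathrm{Sub}(s)$ is the set of subterms of $s$. Thus $a+b$ is not a subterm of $a+b+c$. Height $\operatorname{ht}$ and depth refer to the flattened tree: leaves have height $0$, the root has depth $0$. We write $\mathrm{root}(s)$ for the root symbol, $A(u)$ for the set of AC-rooted subterms of $u$, and $|u|$ for the number of nodes. An AC-node with $j$ children stands for $j-1$ symbol occurrences, so the size of $u$ lies between $|u|$ and $2|u|$.

Both sides of each axiom contain the same symbols and variables equally often. Hence AC-equal terms have the same number of occurrences of every symbol and every variable. We refer to this as \emph{symbol counting}. It implies that if $s=p\rho$ and $z$ is a variable of $p$, then every symbol of $z\rho$ occurs in $s$, and the size of $z\rho$ is at most that of $s$.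

For a multiset $M$, $M(c)$ is the multiplicity of $c$, $[c]$ is the singleton, and $\varphi(M)=\sum_cM(c)[\varphi(c)]$ for a map $\varphi$ defined on the elements of $M$. For an AC-symbol $f$ and a ground term $s$, let $M_f(s)$ be the multiset of children of $s$ if $\mathrm{root}(s)=f$, and $M_f(s)=[s]$ otherwise. This is what $s$ contributes when it is placed below an $f$-node. The map $s\mapsto M_f(s)$ is a bijection from ground terms onto the finite nonempty multisets without $f$-rooted elements, and $s$ is $f$-rooted if and only if $|M_f(s)|\ge2$.

\subsection*{Instances}
Let $u$ be a term and $\gamma$ a ground substitution for its variables. The tree of $u\gamma$ arises from the tree of $u$ by treating each occurrence of a variable $z$ in one of two ways. If the parent of the occurrence is an $f$-node with $f$ an AC-symbol and $z\gamma$ is $f$-rooted, the leaf is replaced by the children of $z\gamma$; the occurrence is \emph{merged}. Otherwise the leaf is replaced by the tree $z\gamma$; the occurrence is \emph{attached}. The result is flattened, because non-variable nodes keep their symbols. For $u$ AC-rooted, let $a_{u,z}$ be the multiplicity of the variable $z$ as a child of $u$, and let $\mathrm{nv}(u)$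 be the multiset of non-variable children of $u$. The following facts are read off from this description.

\begin{lemma}\label{lem:inst}
Let $u$ be a term and $\gamma$ a ground substitution for its variables.
\begin{enumerate}
\item[(a)] If a non-variable term $v$ occurs in $u$ at depth $j$, then $v\gamma$ has the same root as $v$ and occurs in $u\gamma$ at depth $j$. Every subterm of $u\gamma$ is such a $v\gamma$ or a subterm of $z\gamma$ for a variable $z$ of $u$.
\item[(b)] Let $z$ occur in $u$ at depth $j$. If the occurrence is attached, $z\gamma$ occurs in $u\gamma$ at depth $j$. If it is merged and $q$ is its parent, the children of $z\gamma$ are children of $q\gamma$, at depth $j$. In both cases $\operatorname{ht}(z\gamma)\le\operatorname{ht}(u\gamma)$, and a node of $z\gamma$ at depth $i\ge1$ appears in $u\gamma$ at depth at least $i$, with the same parent symbol.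
\item[(c)] If $\mathrm{root}(u)=f$ is an AC-symbol, then, with the first sum taken with multiplicity,
\begin{equation}\label{eq:inst}
M_f(u\gamma)=\sum_{v\in\mathrm{nv}(u)}[v\gamma]+\sum_z a_{u,z}\,M_f(z\gamma).
\end{equation}
\end{enumerate}
\end{lemma}

Twice below we are given a match $s'=p\rho$ and must transport it to a related term $s$. The obstacle is that the value $z\rho$ need not be visible as a subterm of $s'$.

\begin{definition}\label{def:split}
Let $p$ be a non-variable term and $\rho$ a ground substitution. A variable of $p$ is \emph{split} (for $\rho$) if all its occurrences in $p$ are merged, and \emph{whole} otherwise.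
\end{definition}

For example, let $p=h(y,\,y+z)$, $y\rho=a+b$ and $z\rho=a+c$. Then $p\rho=h(a+b,\ a+a+b+c)$; here $z$ is split, and $y$ is whole although its second occurrence is merged. By Lemma~\ref{lem:inst}(b):
\begin{enumerate}
\item[(W)] If $y$ is whole, $y\rho$ occurs in $p\rho$ at the depth of some occurrence of $y$ in $p$. Variables that are arguments of free symbols are whole.
\item[(S)] If $z$ is split, $f=\mathrm{root}(z\rho)$ is an AC-symbol, there is a $q\in A(p)$ with $a_{q,z}>0$, every such $q$ has root $f$, and the children of $z\rho$ are children of $q\rho$.
\end{enumerate}
A split variable enters an instance of $p$ only through the multiset $M_f$ in \eqref{eq:inst}. To define a new value for it, it suffices to name a nonempty multiset without $f$-rooted elements.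

\subsection*{Separating the variables}
It is convenient to have patterns that share no variable with $t$. The price is one auxiliary symbol, which may occur in $t$ and in the patterns but not in the solution. Let $\mathcal F$ be a finite signature with a constant, let $\mathcal F^+$ be $\mathcal F$ together with finitely many additional free symbols, and let $t,p_1,\dots,p_n$ be terms over $\mathcal F^+$ such that the variables of the $p_i$ are different from the variables $x_1,\dots,x_m$ of $t$. A \emph{solution} for these data is a substitution $\theta:\{x_1,\dots,x_m\}\to T(\mathcal F)$ for which there are no $i$ and no ground substitution $\rho$ over $\mathcal F^+$ with $t\theta=p_i\rho$.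

\begin{theorem}\label{thm:A}
There is a computable number $N=N(\mathcal F,\mathcal F^+,t,p_1,\dots,p_n)$ such that, if a solution exists, then one exists with all $x_j\theta$ of size at most $N$. The existence of a solution is decidable.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:A}]
If no pattern contains a variable of $t$, take $\mathcal F^+=\mathcal F$. Otherwise let $\langle\cdot\rangle$ be a new free symbol of arity $m+1$ and $\mathcal F^+=\mathcal F\cup\{\langle\cdot\rangle\}$. Let $'$ rename $x_1,\dots,x_m$ to new variables $x_1',\dots,x_m'$, and replace $t$ by $\langle t,x_1,\dots,x_m\rangle$ and $p_i$ by $\langle p_i',x_1',\dots,x_m'\rangle$. Since $\langle\cdot\rangle$ is free, $\langle t,\vec x\rangle\theta=\langle p_i',\vec x'\rangle\rho$ holds if and only if $x_j'\rho=x_j\theta$ for all $j$ and $t\theta=p_i'\rho$. The left side contains $\langle\cdot\rangle$ once, and so does the pattern, so by symbol counting the values of $\rho$ on the variables of the pattern lie in $T(\mathcal F)$. Hence such a $\rho$ exists if and only if $t\theta=p_i\theta\rho_0$ for a ground substitution $\rho_0$ of $\vec y$ over $\mathcal F$; variables of $\vec y$ that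 do not occur in $p_i$ can be given any value, since $T(\mathcal F)\neq\emptyset$. So the new data have the same solutions as $\mathcal C$.
\end{proof}

The rest of the paper, up to Section~\ref{sec:iterate}, proves Theorem~\ref{thm:A}. If $n=0$, every $\theta$ is a solution, for instance the one sending all $x_j$ to a constant. So let $n\ge1$. We fix
\[
r=\max_i|p_i|,\qquad D=\max\bigl(1,\max_i\operatorname{ht}(p_i)\bigr),\qquad d=D+1\ge2,
\]
and let $\mathrm{ar}$ be the largest arity of a free symbol of $\mathcal F^+$.

\section{Multiplicity vectors in a small case}\label{sec:example}

Let $\mathcal F=\{a,s,h,+\}$ with $s$ unary, $h$ binary and free, and $+$ an AC-symbol. Let $t=h(x_1,x_2)$, with patterns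
\[
p_1=h(y+z,\ y+y),\qquad p_2=h(u,\ y+y+s(v)),\qquad p_3=h(u,u).
\]
Suppose $\theta$ is a solution in which $x_1\theta$ and $x_2\theta$ are both $+$-rooted, with a huge number of summands. Put $M_i=M_+(x_i\theta)$, let $E$ be the set of all summands, and attach to $e\in E$ the vector $m(e)=(m_1,m_2)=(M_1(e),M_2(e))$. Matching can be expressed through these vectors.

\begin{itemize}
\item $t\theta$ is an instance of $p_1$ if and only if $M_1=Y+Z$ and $M_2=2Y$ for nonempty multisets $Y,Z$. For one summand $e$ the equations read $m_1=X_y+X_z$, $m_2=2X_y$. They are solvable in $\mathbb N$ if and only if $Q$ holds: $m_2$ is even and $m_2\le2m_1$; and solvable with $X_z\ge1$ if and only if $Q^+$ holds: $m_2$ is even and $m_2<2m_1$. As $M_2\neq\emptyset$ forces $Y\ne\emptyset$, the match exists if and only if every $e$ satisfies $Q$ and some $e$ satisfies $Q^+$.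
\item $t\theta$ is an instance of $p_2$ if and only if $M_2=2Y+[e_0]$ with $e_0$ $s$-rooted and $Y\neq\emptyset$. As $|M_2|\ge2$, this means that exactly one $e$ has $m_2$ odd, and this $e$ is $s$-rooted.
\item $t\theta$ is an instance of $p_3$ if and only if $m_1=m_2$ for every $e$.
\end{itemize}

So a match decomposes into one arithmetical condition per summand; the condition is the same for all summands except a bounded number of special ones (the $e$ with $X_z\ge 1$, the summand $e_0$). Call the \emph{type} of $e$ the list of truth values at $m(e)$ of the eight predicates $m_i\ge1$, $m_i\ge2$ ($i=1,2$), $m_1=m_2$, ``$m_2$ even'', $Q$, $Q^+$. Keep two summands of each type (all of them, if there are fewer), delete the others, and replace the vector of each kept summand by a vector $m'(e)$ of the same type with least coordinate sum. For four $s$-rooted summands this may look as follows.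
\[
\begin{array}{c|cccc}
 & e_1 & e_2 & e_3 & e_4\\ \hline
m(e) & (7,3) & (5,9) & (8,11) & (4,8)\\
m'(e) & (2,3) & (2,3) & \text{deleted} & (2,4)
\end{array}
\]
Here $e_1,e_2,e_3$ share the type ``$m_1\ge2$, $m_2\ge 3$ odd, $m_1\neq m_2$'', whose least vector is $(2,3)$, and $e_4$ has the type ``$m_2=2m_1\ge4$'', whose least vector is $(2,4)$.

The resulting $\theta'$ has at most $2\cdot2^8$ different summands, with multiplicities bounded independently of $\theta$. Its values are still sums: if some $e$ has $m_i\ge2$, a kept summand of its type has $m_i'\ge2$; otherwise two summands have $m_i\ge1$, and then two kept summands have $m'_i\ge1$. And $\theta'$ is a solution. For $p_3$, some $e$ has $m_1\ne m_2$, and so does a kept summand of its type after shrinking. For $p_1$, either some $e$ violates $Q$, and then a kept one does, or no $e$ satisfies $Q^+$, and then no kept one does. For $p_2$, suppose $t\theta'$ matches with special summand $e_0$. Then $m_2(e_0)$ is odd, and $m_2(e)$ is even for all other kept $e$. A deleted $e$ has two kept summands of its type; one of them is not $e_0$, so $m_2(e)$ is even. Hence $t\theta$ matches $p_2$, a contradiction.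

One representative per type would not do: $M_2=3[e_1]+3[e_2]$ avoids $p_2$, but $3[e_1]$ does not. The pattern can absorb the only representative as its special summand. A pattern has at most $r$ nodes and hence at most $r$ special summands, so in general we keep $r+1$ representatives, and we argue as for $p_2$, lifting a match of the new term to a match of the old one.

Four difficulties are absent from this example. The summands are themselves large, and changing a sum inside a term changes all terms above it, so equalities and inequalities between these must be preserved. The length of the vector $m(e)$, here $2$, is the number of sums in which $e$ may occur, and this number must be bounded before types can be counted. The term $t$ may contain AC-nodes with which the values $x_j\theta$ merge. Finally, a whole pattern variable may be merged at some of its occurrences. The first two are met by working at one height $k$ at a time, from the top down, which requires a bound on the height to begin with.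

\section{Bounding the height}\label{sec:height}

Below depth $D$, a pattern sees a term only through equalities between subterms. Replacing deep subterms by pairwise different new constants destroys such equalities and creates none. Let $C$ be a countably infinite set of new constants and $\Sigma=\mathcal F^+\cup C$. A map $\sigma:C\to T(\Sigma)$ acts on $T(\Sigma)$ as a substitution, the elements of $C$ playing the role of variables; it respects $=$, and $(u\gamma)\sigma=u(\gamma\sigma)$ for terms $u$ over $\mathcal F^+$.

\begin{definition}\label{def:avoid}
A substitution $\theta:\{x_1,\dots,x_m\}\to T(\mathcal F\cup C)$ is \emph{avoiding} if there are no $i$ and no $\rho$ with values in $T(\Sigma)$ such that $t\theta=p_i\rho$. It is \emph{trimmed} if $\operatorname{ht}(x_j\theta)\le d$ for all $j$, every occurrence of an element of $C$ in any $x_j\theta$ is at depth exactly $d$, and for each $c\in C$ all these occurrences have the same parent symbol $\pi(c)$.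
\end{definition}

For $\theta$ with values in $T(\mathcal F)$, avoiding means the same as being a solution: if $t\theta=p_i\rho$, symbol counting shows that $\rho$ uses no element of $C$ on the variables of $p_i$. If an avoiding substitution exists, no pattern is a variable.

\begin{lemma}[Cutting]\label{lem:cut}
If a solution exists, then a trimmed avoiding substitution exists.
\end{lemma}

\begin{proof}
Let $\theta$ be a solution. In each tree $x_j\theta$, replace every subtree at depth $d$ by an element of $C$, a different one for each occurrence. The result $\theta^c$ consists of flattened trees, and it is trimmed because each new constant occurs once. Let $\sigma$ send each constant used to the term it replaced and fix the other elements of $C$. Then $\theta=\theta^c\sigma$. If $t\theta^c=p_i\rho$, then $t\theta=(t\theta^c)\sigma=p_i(\rho\sigma)$, so $\theta$ is not avoiding, a contradiction.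
\end{proof}

The converse step replaces the constants by terms over $\mathcal F$, and now equalities must not be created. For $t=x$ and the pattern $h(y,y)$, the trimmed avoiding value $h(s(c_1),s(c_2))$ is spoiled by giving $c_1,c_2$ the same value, and $h(s(c_1),s(a))$ is spoiled by $c_1\mapsto a$. We therefore choose values whose heights are far apart from one another and from everything else. The symbol $\pi(c)$ is recorded so that the value of $c$ can be chosen not to merge with its parents.

\begin{lemma}[Grafting]\label{lem:graft}
Let $\theta$ be trimmed and avoiding, and let $c_1,\dots,c_Q$ be the elements of $C$ occurring in it. There are $\omega_1,\dots,\omega_Q\in T(\mathcal F)$ with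
\[
|\omega_i|\le1+\max(\mathrm{ar},2)\,Q\,(\operatorname{ht}(t)+d+1)
\]
such that, with $\sigma:c_i\mapsto\omega_i$, the substitution $\theta\sigma$ is a solution.
\end{lemma}

\begin{proof}
If $Q=0$, $\theta$ is a solution. Let $Q\ge1$.

\emph{Choice of the $\omega_i$.} Some $x_j\theta$ has a node at depth $d\ge2$, hence a node at depth $2$. Its parent and grandparent carry non-constant symbols of $\mathcal F$, and these are different if both are AC-symbols. So $\mathcal F$ has a free symbol of positive arity or two AC-symbols. (This is the reason for $d\ge2$: over one AC-symbol and constants all heights are at most $1$, and tall terms do not exist.) Let $H=\operatorname{ht}(t\theta)\le\operatorname{ht}(t)+d$ and $\eta_i=i(H+1)$. We choose $\omega_i$ of height $\eta_i$ with $\mathrm{root}(\omega_i)\neq\pi(c_i)$ whenever $\pi(c_i)$ is an AC-symbol. Let $a\in\mathcal F$ be a constant. If $h\in\mathcal F$ is free of positive arity, iterate $s\mapsto h(s,a,\dots,a)$ exactly $\eta_i$ times, starting from $a$. Otherwise take AC-symbols $f_1\neq f_2$ and apply $s\mapsto f_1(s,a)$ and $s\mapsto f_2(s,a)$ alternately, $\eta_i$ times in all, starting from $a$ with the symbol that makes the last one different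 from $\pi(c_i)$; consecutive symbols differ, so nothing merges and the height is $\eta_i$. Each step adds at most $\max(\mathrm{ar},2)$ nodes, which gives the bound.

\emph{No merging.} The term $t$ contains no element of $C$. By Lemma~\ref{lem:inst}(b), every occurrence of $c_i$ in $t\theta$ therefore has depth at least $d$ and parent symbol $\pi(c_i)$. By the choice of roots, the tree of $t\theta\sigma$ is the tree of $t\theta$ with the trees $\omega_i$ attached at the leaves $c_i$. Let $R=\mathrm{Sub}(t\theta)\setminus C$. For $s\in R$ and every AC-symbol $f$ we get
\begin{equation}\label{eq:graft}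
\mathrm{root}(s\sigma)=\mathrm{root}(s),\qquad M_f(s\sigma)=\sigma(M_f(s)),
\end{equation}
and every subterm occurring in $t\theta\sigma$ at depth at most $D<d$ is $s\sigma$ for some $s\in R$.

\emph{$\sigma$ is injective on $\mathrm{Sub}(t\theta)$.} We have $\operatorname{ht}(c_i\sigma)=\eta_i$. If $s\in R$ contains no element of $C$, then $\operatorname{ht}(s\sigma)\le H<\eta_1$. If it does and $i$ is the largest index of such an element, then $\eta_i<\operatorname{ht}(s\sigma)\le\eta_i+H<(i+1)(H+1)$. So the height of $s\sigma$ is never a positive multiple of $H+1$ for $s\in R$. Hence $s\sigma=s'\sigma$ forces either $s=s'\in C$ or $s,s'\in R$. In the second case the roots agree, and we use induction on $\max(\operatorname{ht}(s),\operatorname{ht}(s'))$: $\sigma$ is injective on the set of all children of $s$ and $s'$, so equal argument lists, or equal multisets $\sigma(M_f(s))=\sigma(M_f(s'))$, give $s=s'$. Write $\sigma^{-1}$ for the inverse on $\mathrm{Sub}(t\theta)\sigma$.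

\emph{No match.} The values of $\theta\sigma$ lie in $T(\mathcal F)$. Suppose $t\theta\sigma=p\rho$ for a pattern $p$; it is not a variable. All nodes of $p$ have depth at most $D$. By Lemma~\ref{lem:inst}, the terms $q\rho$ for non-variable $q\in\mathrm{Sub}(p)$, the terms $y\rho$ for whole $y$, and the children of $z\rho$ for split $z$ all occur in $t\theta\sigma$ at depth at most $D$, so they lie in $R\sigma$. This is the reason for cutting at depth $D+1$: nothing that the pattern touches is one of the grafted terms. Put $y\hat\rho=\sigma^{-1}(y\rho)$ for whole $y$. For split $z$ with $f=\mathrm{root}(z\rho)$ define $z\hat\rho$ by $M_f(z\hat\rho)=\sigma^{-1}(M_f(z\rho))$; this multiset is nonempty and, by \eqref{eq:graft}, has no $f$-rooted element.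

We show $q\hat\rho=\sigma^{-1}(q\rho)$ for all non-variable $q\in\mathrm{Sub}(p)$ by induction on $q$. Let $s=\sigma^{-1}(q\rho)\in R$; it has the same root as $q$. If $q=h(v_1,\dots,v_j)$ with $h$ free, then $s=h(s_1,\dots,s_j)$ with $s_l\sigma=v_l\rho$, so $s_l=\sigma^{-1}(v_l\rho)=v_l\hat\rho$ by induction or, if $v_l$ is a variable, by (W) and the definition. If $q$ has AC-root $f$, apply $\sigma$ to \eqref{eq:inst} for $q\hat\rho$. We have $(v\hat\rho)\sigma=v\rho$ for $v\in\mathrm{nv}(q)$ by induction, and $\sigma(M_f(z\hat\rho))=M_f(z\rho)$ for every variable with $a_{q,z}>0$, by definition and (S) if $z$ is split and by \eqref{eq:graft} if it is whole. Thus $\sigma(M_f(q\hat\rho))=M_f(q\rho)=\sigma(M_f(s))$. All elements of $M_f(q\hat\rho)$ and $M_f(s)$ lie in $\mathrm{Sub}(t\theta)$, where $\sigma$ is injective, so $q\hat\rho=s$. For $q=p$ we obtain $p\hat\rho=\sigma^{-1}(t\theta\sigma)=t\theta$, which contradicts the assumption that $\theta$ is avoiding.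
\end{proof}

It remains to bound the width of a trimmed avoiding substitution: the number of different children of an AC-node and their multiplicities.

\section{Surgery at one level}\label{sec:surgery}

We fix a height $k$ and perform the operation of Section~\ref{sec:example} on those children of AC-nodes that have height exactly $k$. Height is the right parameter, rather than depth, because it depends only on the term: a term occurring at several places is treated in the same way everywhere. Moreover, a node with a child of height $k$ has height greater than $k$, so the terms being deleted or multiplied are not themselves modified.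

\begin{proposition}\label{prop:surgery}
There are computable nondecreasing functions $K,L:\mathbb N\to\mathbb N$, depending only on $t,p_1,\dots,p_n$, with the following property. Let $\theta$ be avoiding, $k\ge0$, $\mathcal U=\bigcup_j\mathrm{Sub}(x_j\theta)$, and let $\mathcal B$ be the set of AC-rooted elements of $\mathcal U$ of height greater than $k$, with $|\mathcal B|\le\beta$. Then there is an injective map $\Psi:\mathcal U\to T(\mathcal F\cup C)$ such that the substitution $\theta'$ given by $x_j\theta'=\Psi(x_j\theta)$ is avoiding and:
\begin{enumerate}
\item[(i)] $\Psi$ preserves roots and heights, and $\Psi(s)=s$ if $\operatorname{ht}(s)\le k$;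
\item[(ii)] every child of $\Psi(s)$ is $\Psi(c)$ for a child $c$ of $s$, so that $\bigcup_j\mathrm{Sub}(x_j\theta')\subseteq\Psi(\mathcal U)$; if $b\in\mathcal B$ and $c$ is a child of $b$ of height greater than $k$, then $\Psi(c)$ has the same multiplicity in $\Psi(b)$ as $c$ has in $b$;
\item[(iii)] at most $K(\beta)$ terms of height $k$ are children of elements of $\Psi(\mathcal B)$, each with multiplicity at most $L(\beta)$ in each such element.
\end{enumerate}
\end{proposition}

The proof occupies this section; $\theta$, $k$, $\mathcal U$, $\mathcal B$ are fixed.

\subsection{Names and multiplicity vectors}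
The surgery changes $\theta$, but the patterns are matched against $t\theta$. So we must control $\Psi$ on the larger set $\mathcal S=\mathrm{Sub}(t\theta)\cup\mathcal U$, which is closed under subterms. (It may be larger than $\mathrm{Sub}(t\theta)$ too, as $x_j\theta$ can be merged in $t\theta$.) Let $\mathcal N\supseteq\mathcal B$ be the set of AC-rooted elements of $\mathcal S$ of height greater than $k$, and let $E$ be the set of terms of height $k$ that are children of some element of $\mathcal N$. For AC-rooted $s\in\mathcal S$ and $e\in E$ let $n_s(e)$ be the multiplicity of $e$ as a child of $s$; it is $0$ if $\operatorname{ht}(s)\le k$.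

The multiplicities in the nodes of $\mathcal B$ are the ones we can choose. They form the vector $m(e)=(n_b(e))_{b\in\mathcal B}\in\mathbb N^{\mathcal B}$. The multiplicities in the nodes coming from $t$ are then determined. For instance, if $\tau=x_1+x_1+x_2+s(x_3)$ and $x_1\theta=b$, $x_2\theta=b'$ are $+$-rooted elements of $\mathcal B$, then $n_{\tau\theta}(e)=w+2n_b(e)+n_{b'}(e)$, where $w=1$ if $e=s(x_3)\theta$ and $w=0$ otherwise. In general, for $\tau\in A(t)$ with root $f$, $e\in E$ and $b\in\mathcal B$, put
\[
w_\tau(e)=\#\{v\in\mathrm{nv}(\tau):v\theta=e\}+\sum_{\substack{x:\ x\theta=e\\ \mathrm{root}(e)\neq f}}a_{\tau,x},\qquad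
c_{\tau,b}=\sum_{\substack{x:\ x\theta=b\\ \mathrm{root}(b)=f}}a_{\tau,x},
\]
counting with multiplicity, and $w(e)=(w_\tau(e))_{\tau\in A(t)}$. All $w_\tau(e)$ and $c_{\tau,b}$ are at most $|t|$.

The set of \emph{names} is the disjoint union $\Lambda=\{\mathbf 0\}\sqcup\mathcal B\sqcup A(t)$. Each name defines an affine function of $(w,m)\in\mathbb N^{A(t)}\times\mathbb N^{\mathcal B}$:
\[
\mathrm{val}_{w,m}(\mathbf 0)=0,\qquad\mathrm{val}_{w,m}(b)=m_b,\qquad\mathrm{val}_{w,m}(\tau)=w_\tau+\sum_{b\in\mathcal B}c_{\tau,b}\,m_b .
\]
Put $\mathrm{val}_e=\mathrm{val}_{w(e),m(e)}$. We say that $b\in\mathcal B$ \emph{names} $b$, that $\tau\in A(t)$ names $\tau\theta$ if $\tau\theta\in\mathcal N$, and that $\mathbf 0$ names every AC-rooted element of $\mathcal S$ of height at most $k$. A term can have several names.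

\begin{lemma}\label{lem:names}
Every AC-rooted $s\in\mathcal S$ has a name, and if $\lambda$ names $s$, then $\mathrm{val}_e(\lambda)=n_s(e)$ for all $e\in E$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inst}(a), an element of $\mathcal N$ lies in $\mathcal U$, hence in $\mathcal B$, or is $\tau\theta$ with $\tau\in A(t)$. The equation holds by definition for $\lambda=\mathbf 0$ and $\lambda=b$. For $\lambda=\tau$ with root $f$, take the multiplicity of $e$ in \eqref{eq:inst} for $\tau\theta$. The non-variable children and the variables $x$ with $x\theta$ not $f$-rooted contribute $w_\tau(e)$. If $x\theta$ is $f$-rooted of height at most $k$, its children have height less than $k$ and it contributes nothing. If $x\theta$ is $f$-rooted of height greater than $k$, it is some $b\in\mathcal B$ and contributes $a_{\tau,x}n_b(e)$.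
\end{proof}

Call $e\in E$ \emph{marked} if $w(e)\neq0$. A marked $e$ is the value under $\theta$ of some node of $t$, so there are at most $|t|$ marked elements. They cannot be deleted, since $t$ itself places them below an AC-node.

\subsection{Types and the choice of new vectors}
We consider the following predicates on pairs $(w,m)$, with $\mathrm{val}=\mathrm{val}_{w,m}$.
\begin{enumerate}
\item[(P1)] $\mathrm{val}(\lambda)=\mathrm{val}(\mu)$, for $\lambda,\mu\in\Lambda$.
\item[(P2)] $\mathrm{val}(\lambda)\ge1$ and $\mathrm{val}(\lambda)\ge2$ (two predicates), for $\lambda\in\Lambda$.
\item[(P3)] For each pattern $p$ and each tuple $\delta=(Z,I,\nu,\alpha,\ell)$, where $Z$ is a set of variables of $p$, $Y$ is the set of the remaining variables of $p$, $I\subseteq A(p)\times Y$, $\nu:A(p)\cup Y\to\Lambda$, $\alpha\in\{0,\dots,|p|\}^{A(p)}$ and $\ell\in\{0,1\}^Z$, the predicate $Q_{p,\delta}$: there is $X\in\mathbb N^Z$ with $X\ge\ell$ and, for all $q\in A(p)$,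
\begin{equation}\label{eq:Q}
\mathrm{val}(\nu(q))=\alpha_q+\sum_{z\in Z}a_{q,z}X_z+\sum_{y:\ (q,y)\in I}a_{q,y}\,\mathrm{val}(\nu(y)).
\end{equation}
\end{enumerate}
The predicates (P1) will keep equal nodes equal and different nodes different, like $m_1=m_2$ in Section~\ref{sec:example}; (P2) will keep AC-nodes from collapsing. A predicate (P3) is the system \eqref{eq:inst}, for all AC-nodes of $p$, seen from one $e\in E$, in one possible scenario of a match: $Z$ is the set of split variables; $(q,y)\in I$ says that the whole variable $y$ would merge below $q$; $\nu$ tells which nodes $q$ and $y$ are matched with; $\alpha_q$ is the number of copies of $e$ supplied by single children of $q$; and $\ell_z=1$ says that $e$ has to keep the value of $z$ nonempty. We do not know in advance which match might arise, so we include all scenarios. All these are Presburger predicates, and their number is at most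
\begin{equation}\label{eq:count}
P(\beta)=\lambda_0^2+2\lambda_0+n\,2^{r^2+2r}(r+1)^r\lambda_0^{\,r},\qquad\lambda_0=1+\beta+|t|,
\end{equation}
because $|\Lambda|\le\lambda_0$ and $|A(p)\cup Y|\le r$, $|Z|\le r$.

The \emph{type} of $e\in E$ consists of $w(e)$ and the truth values of all predicates at $(w(e),m(e))$. The members of a type are all marked or all unmarked. We \emph{keep} all marked elements, and of each unmarked type we keep $r+1$ members, or all members if there are fewer. The other elements of $E$ are \emph{removed}. For kept $e$ let $m'(e)\in\mathbb N^{\mathcal B}$ have least coordinate sum among the vectors for which $(w(e),m'(e))$ satisfies exactly the same predicates as $(w(e),m(e))$. For removed $e$ put $m'(e)=0$. Let $\mathrm{val}'_e=\mathrm{val}_{w(e),m'(e)}$. If $e$ is removed, then $w(e)=0$, so $\mathrm{val}'_e$ vanishes identically, and the type of $e$ has exactly $r+1$ kept members. Since $r+1\ge2$, every type has a kept member, and a type with two members has two kept members.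

\begin{lemma}\label{lem:transfer}
Let $s,s'\in\mathcal S$ be AC-rooted and $e\in E$.
\begin{enumerate}
\item[(a)] The number $n'_s(e)=\mathrm{val}'_e(\lambda)$ does not depend on the name $\lambda$ of $s$.
\item[(b)] If $n'_s(e)\ge1$, then $e$ is kept and $n_s(e)\ge1$.
\item[(c)] If $e^*$ is a kept element of the same type as $e$, then $n_s(e)\ge i\Leftrightarrow n'_s(e^*)\ge i$ for $i=1,2$, and $n_s(e)=n_{s'}(e)\Leftrightarrow n'_s(e^*)=n'_{s'}(e^*)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For removed $e$, (a) and (b) hold because $\mathrm{val}'_e=0$. If $e^*$ is kept and has the type of $e$, the pairs $(w(e),m(e))$, $(w(e^*),m(e^*))$ and $(w(e^*),m'(e^*))$ satisfy the same predicates. With $e^*=e$ and two names $\lambda,\mu$ of $s$, Lemma~\ref{lem:names} gives $\mathrm{val}_e(\lambda)=\mathrm{val}_e(\mu)$, and (P1) gives (a). Then (c) follows from Lemma~\ref{lem:names}, (P2) and (P1), and (b) for kept $e$ is the case $e^*=e$, $i=1$ of (c).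
\end{proof}

\subsection{The map $\Psi$}
For a multiset $M$ of ground terms let $M^{\neq k}$ be its part consisting of the elements of height different from $k$. Define $\Psi$ on $\mathcal S$ by recursion on the height. If $\operatorname{ht}(s)\le k$, put $\Psi(s)=s$. If $s=h(s_1,\dots,s_j)$ with $h$ free and $\operatorname{ht}(s)>k$, put $\Psi(s)=h(\Psi(s_1),\dots,\Psi(s_j))$. If $s\in\mathcal N$ has root $f$, let $\Psi(s)$ be given by
\begin{equation}\label{eq:Psi}
M_f(\Psi(s))=\Psi\bigl(M_f(s)^{\neq k}\bigr)+\sum_{e\in E}n'_s(e)\,[e].
\end{equation}
So children higher than $k$ are transformed recursively, children lower than $k$ stay, and children of height $k$ receive their new multiplicities.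

\begin{lemma}\label{lem:Psi}
\begin{enumerate}
\item[(a)] $\Psi$ is well defined and preserves roots and heights, and every child of $\Psi(s)$ is $\Psi(c)$ for a child $c$ of $s$. In particular $\mathrm{Sub}(\Psi(s))\subseteq\Psi(\mathrm{Sub}(s))$, and for a term $e$ of height $k$ we have $\Psi(c)=e$ if and only if $c=e$.
\item[(b)] For every $s\in\mathcal S$ and every AC-symbol $f$, $M_f(\Psi(s))^{\neq k}=\Psi\bigl(M_f(s)^{\neq k}\bigr)$.
\item[(c)] Let $\lambda$ name $s$. The children of height $k$ of $s$ and of $\Psi(s)$ lie in $E$; the multiplicity of $e\in E$ is $\mathrm{val}_e(\lambda)$ in $s$ and $\mathrm{val}'_e(\lambda)$ in $\Psi(s)$; the children of height $k$ of $\Psi(s)$ are kept.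
\item[(d)] $\Psi$ is injective on $\mathcal S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $\operatorname{ht}(s)$. For height at most $k$ there is nothing to prove, and for a free root the arguments keep their heights by induction. Let $s\in\mathcal N$ have root $f$, and let $M'$ be the right side of \eqref{eq:Psi}. By Lemma~\ref{lem:transfer}(b), every element of $M'$ is $\Psi(c)$ for a child $c$ of $s$ (with $c=e$ in the second sum). By induction $\Psi(c)$ has the root and height of $c$, so $M'$ has no $f$-rooted element and no element of height $\operatorname{ht}(s)$ or more.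

Next, $|M'|\ge2$. The first sum has as many elements as $M_f(s)^{\neq k}$, so we are done if this has two elements. If it has exactly one, $s$ has a child $e$ of height $k$, which lies in $E$, and a kept $e^*$ of its type has $n'_s(e^*)\ge1$ by Lemma~\ref{lem:transfer}(c). If it has none, then either $n_s(e)\ge2$ for some $e$, and $n'_s(e^*)\ge2$; or there are $e_1\neq e_2$ in $E$ with $n_s(e_1),n_s(e_2)\ge1$. In that case there are kept elements $e_1^*\neq e_2^*$ of the types of $e_1$ and $e_2$: any choice works if the types differ, and if they agree the type has two kept members. Both have $n'_s\ge1$. So $\Psi(s)$ is a well-defined $f$-rooted term of height at most $\operatorname{ht}(s)$.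

Finally, let $c$ be a child of $s$ of height $\operatorname{ht}(s)-1\ge k$. If $\operatorname{ht}(c)>k$, then $\Psi(c)\in M'$ has the same height. If $\operatorname{ht}(c)=k$, then $c\in E$ and a kept $c^*$ of its type lies in $M'$. So $\operatorname{ht}(\Psi(s))=\operatorname{ht}(s)$. The last assertion of (a) holds because $\Psi(c)=e$ forces $\operatorname{ht}(c)=k$ and so $\Psi(c)=c$.

(b) If $s$ is not $f$-rooted, the two sides are obtained from $[\Psi(s)]$ and $[s]$, and $\Psi(s)$, $s$ have the same height. If $s$ is $f$-rooted of height at most $k$, $\Psi$ fixes $s$ and its children. If $s\in\mathcal N$ is $f$-rooted, use \eqref{eq:Psi}: the first sum has no element of height $k$, and the second has only such elements.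

(c) If $\operatorname{ht}(s)\le k$, then $\lambda=\mathbf 0$ and $\Psi(s)=s$ has no child of height $k$. If $s\in\mathcal N$, use the definition of $E$, Lemma~\ref{lem:names}, \eqref{eq:Psi} and Lemma~\ref{lem:transfer}(b).

(d) Let $s\neq s'$ in $\mathcal S$; we show $\Psi(s)\ne\Psi(s')$ by induction on $\max(\operatorname{ht}(s),\operatorname{ht}(s'))$. By (a) we may assume that roots and heights agree, and then that the height exceeds $k$. By induction $\Psi$ is injective on the set of all children of $s$ and $s'$. This settles the case of a free root. For an AC-root $f$ we have $M_f(s)\neq M_f(s')$. If the parts of height different from $k$ differ, so do their images under $\Psi$, and $\Psi(s)\neq\Psi(s')$ by (b). Otherwise $n_s(e)\neq n_{s'}(e)$ for some $e\in E$, and $n'_s(e^*)\neq n'_{s'}(e^*)$ for a kept $e^*$ of its type, by Lemma~\ref{lem:transfer}(c).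
\end{proof}

We have defined $\Psi$ on the nodes of $t\theta$ and, independently, the substitution $x_j\theta'=\Psi(x_j\theta)$. The affine form of $\mathrm{val}(\tau)$ makes the two agree.

\begin{lemma}\label{lem:commute}
$\tau\theta'=\Psi(\tau\theta)$ for every non-variable $\tau\in\mathrm{Sub}(t)$. Moreover $t\theta'=\Psi(t\theta)$ and $\mathrm{Sub}(t\theta')\subseteq\Psi(\mathcal S)$.
\end{lemma}

\begin{proof}
Induction on $\tau$. If $\operatorname{ht}(\tau\theta)\le k$, then $\operatorname{ht}(x\theta)\le k$ for all variables $x$ of $\tau$ by Lemma~\ref{lem:inst}(b), so $x\theta'=x\theta$ and both sides equal $\tau\theta$. Let $\operatorname{ht}(\tau\theta)>k$. For a free root, apply the induction hypothesis to the non-variable arguments and the definition of $\theta'$ to the variables. Let $\tau$ have AC-root $f$, so that $\tau$ names $\tau\theta\in\mathcal N$. By \eqref{eq:inst} and induction,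
\[
M_f(\tau\theta')=\sum_{v\in\mathrm{nv}(\tau)}[\Psi(v\theta)]+\sum_xa_{\tau,x}M_f(\Psi(x\theta)).
\]
By Lemma~\ref{lem:Psi}(a),(b), the part of height different from $k$ is the image under $\Psi$ of the corresponding part of $\sum_v[v\theta]+\sum_xa_{\tau,x}M_f(x\theta)=M_f(\tau\theta)$, as in \eqref{eq:Psi}. Let $e$ be any term of height $k$. The $v$, and the $x$ with $x\theta$ not $f$-rooted, contribute $e$ exactly when $v\theta=e$ or $x\theta=e$; then $e$ is a child of $\tau\theta$, so $e\in E$, and the total contribution is $w_\tau(e)$. The $x$ with $x\theta$ $f$-rooted contribute nothing if $\operatorname{ht}(x\theta)\le k$; if $x\theta=b\in\mathcal B$, they contribute only elements $e\in E$, with multiplicity $a_{\tau,x}m'_b(e)$, by Lemma~\ref{lem:Psi}(c). So only elements of $E$ occur at height $k$, with multiplicity $w_\tau(e)+\sum_bc_{\tau,b}m'_b(e)=\mathrm{val}'_e(\tau)=n'_{\tau\theta}(e)$. Hence $M_f(\tau\theta')=M_f(\Psi(\tau\theta))$.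

The equation $t\theta'=\Psi(t\theta)$ is the case $\tau=t$, or the definition if $t$ is a variable. The inclusion follows from Lemma~\ref{lem:Psi}(a).
\end{proof}

Let $\Phi:\Psi(\mathcal S)\to\mathcal S$ be the inverse of $\Psi$. By Lemma~\ref{lem:Psi}, $\Psi(\mathcal S)$ is closed under subterms; $\Phi$ preserves roots and heights; $\Phi(s')=e$ if and only if $s'=e$, for $e$ of height $k$; $\Phi(h(s_1',\dots,s'_j))=h(\Phi(s_1'),\dots,\Phi(s'_j))$ for free $h$; and, applying $\Phi$ to Lemma~\ref{lem:Psi}(b),
\begin{equation}\label{eq:Phi}
M_f(\Phi(s'))^{\neq k}=\Phi\bigl(M_f(s')^{\neq k}\bigr)\qquad(s'\in\Psi(\mathcal S),\ f\text{ an AC-symbol}).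
\end{equation}

\subsection{Lifting a match}
Whole variables can be transported by $\Phi$. For a split variable, $\Phi$ transports the children of height different from $k$, but the multiplicities at height $k$ have to be found afresh for every $e\in E$, including the removed ones, about which the given match says nothing. The predicates (P3) supply them.

\begin{lemma}\label{lem:lift}
$\theta'$ is avoiding.
\end{lemma}

\begin{proof}
The values of $\theta'$ lie in $T(\mathcal F\cup C)$, since by Lemma~\ref{lem:Psi}(a) every symbol of $\Psi(s)$ is the root of a subterm of $s$. Suppose $t\theta'=p\rho$ for a pattern $p$ and $\rho$ with values in $T(\Sigma)$. As $\theta$ is avoiding, $p$ is not a variable. We construct $\hat\rho$ with $t\theta=p\hat\rho$, a contradiction.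

\emph{The scenario.} Let $Z$ be the set of split and $Y$ the set of whole variables of $p$. By Lemma~\ref{lem:inst}(a), (W), (S) and Lemma~\ref{lem:commute}, the terms $q\rho$ for non-variable $q\in\mathrm{Sub}(p)$, the terms $y\rho$ for $y\in Y$ and the children of $z\rho$ for $z\in Z$ lie in $\Psi(\mathcal S)$. Put
\[
I=\{(q,y)\in A(p)\times Y:\mathrm{root}(y\rho)=\mathrm{root}(q)\}.
\]
For $v\in A(p)\cup Y$ let $\nu(v)$ be a name of $\Phi(v\rho)$ if $v\rho$ is AC-rooted, and $\nu(v)=\mathbf 0$ otherwise. For $e\in E$ and $q\in A(p)$ put
\[
\alpha_q(e)=\#\{v\in\mathrm{nv}(q):v\rho=e\}+\sum_{y\in Y:\ (q,y)\notin I,\ y\rho=e}a_{q,y}\ \le\ |p|.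
\]
For each $z\in Z$ such that all children of $z\rho$ have height $k$, choose one child $e_z$; these are the variables whose new value could become empty. Put $\ell_z(e)=1$ if $e_z$ is defined and equal to $e$, and $\ell_z(e)=0$ otherwise. Let $\delta(e)=(Z,I,\nu,\alpha(e),\ell(e))$.

Call a term of height $k$ \emph{special} if it is $v\rho$ with $v\in\mathrm{nv}(q)$, or $y\rho$ with $a_{q,y}>0$ and $(q,y)\notin I$, for some $q\in A(p)$, or if it is some $e_z$. A special term is a child of some $q\rho=\Psi(\Phi(q\rho))$, so it is a kept element of $E$ by Lemma~\ref{lem:Psi}(c). Each special term is determined by a node of $p$ (a non-variable node or a variable), so there are at most $r$ of them. If $e\in E$ is not special, then $\alpha(e)=0$ and $\ell(e)=0$.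

\emph{The predicate holds at the new vectors.} Let $e\in E$ and put $X_z=M_{g}(z\rho)(e)$ with $g=\mathrm{root}(z\rho)$, for $z\in Z$. Then $X\ge\ell(e)$. Let $q\in A(p)$ have root $f$. The multiplicity of $e$ in \eqref{eq:inst} for $q\rho$ gives, using (S),
\[
M_f(q\rho)(e)=\alpha_q(e)+\sum_{z\in Z}a_{q,z}X_z+\sum_{y:\ (q,y)\in I}a_{q,y}\,M_f(y\rho)(e).
\]
By Lemma~\ref{lem:Psi}(c), $M_f(q\rho)(e)=\mathrm{val}'_e(\nu(q))$ and $M_f(y\rho)(e)=\mathrm{val}'_e(\nu(y))$ for $(q,y)\in I$. So $Q_{p,\delta(e)}$ holds at $(w(e),m'(e))$.

\emph{The predicate holds at the old vectors.} We claim that $Q_{p,\delta(e)}$ holds at $(w(e),m(e))$ for every $e\in E$. If $e$ is kept, this follows from the choice of $m'(e)$. If $e$ is removed, it is not special. Its type has $r+1$ kept members, so one of them, $e^*$, is not special either, and $\delta(e^*)=\delta(e)$. The predicate $Q_{p,\delta(e)}$ holds at $(w(e^*),m'(e^*))$, hence at $(w(e^*),m(e^*))$, hence at $(w(e),m(e))$ because the types agree. Let $(\hat X_z(e))_{z\in Z}$ be a witness, so that $\hat X(e)\ge\ell(e)$ and \eqref{eq:Q} holds with $\mathrm{val}=\mathrm{val}_e$, $\alpha=\alpha(e)$ and $X=\hat X(e)$.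

\emph{The substitution $\hat\rho$.} Put $y\hat\rho=\Phi(y\rho)$ for $y\in Y$. For $z\in Z$ with $f=\mathrm{root}(z\rho)$ define $z\hat\rho$ by
\begin{equation}\label{eq:hat}
M_f(z\hat\rho)=\Phi\bigl(M_f(z\rho)^{\neq k}\bigr)+\sum_{e\in E}\hat X_z(e)\,[e].
\end{equation}
The right side is nonempty: either $z\rho$ has a child of height different from $k$, or $e_z$ is defined and $\hat X_z(e_z)\ge1$. It has no $f$-rooted element. For the first sum this holds because $\Phi$ preserves roots. Let $e\in E$ be $f$-rooted, and take $q\in A(p)$ with $a_{q,z}>0$, which has root $f$ by (S). Then $\mathrm{val}_e(\nu(q))$ is the multiplicity of $e$ in the $f$-node $\Phi(q\rho)$, which is $0$. All terms on the right of \eqref{eq:Q} are nonnegative, so $\hat X_z(e)=0$. Thus $z\hat\rho$ is a well-defined term; it need not be $f$-rooted, and this does no harm, since only $M_f(z\hat\rho)$ is used.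

\emph{Verification.} We show $q\hat\rho=\Phi(q\rho)$ for all non-variable $q\in\mathrm{Sub}(p)$ by induction on $q$. If the root is free, the variable arguments of $q$ are whole, so $v\hat\rho=\Phi(v\rho)$ for every argument $v$, and $\Phi$ commutes with the root. Let $q$ have AC-root $f$. By \eqref{eq:inst} and induction,
\begin{equation}\label{eq:qhat}
M_f(q\hat\rho)=\sum_{v\in\mathrm{nv}(q)}[\Phi(v\rho)]+\sum_{y\in Y}a_{q,y}M_f(\Phi(y\rho))+\sum_{z\in Z}a_{q,z}M_f(z\hat\rho).
\end{equation}
We compare this with $M_f(\Phi(q\rho))$.

At heights different from $k$: by preservation of heights for the first sum, \eqref{eq:Phi} for the second and \eqref{eq:hat} for the third, $M_f(q\hat\rho)^{\neq k}$ is the image under $\Phi$ of the corresponding part of $\sum_v[v\rho]+\sum_ya_{q,y}M_f(y\rho)+\sum_za_{q,z}M_f(z\rho)=M_f(q\rho)$. By \eqref{eq:Phi} this image is $M_f(\Phi(q\rho))^{\neq k}$.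

At height $k$, only elements of $E$ occur on either side. For $M_f(\Phi(q\rho))$, and for $M_f(\Phi(y\rho))$ with $(q,y)\in I$, this is Lemma~\ref{lem:Psi}(c). For the third sum of \eqref{eq:qhat} it is \eqref{eq:hat}. The remaining contributions are $\Phi(v\rho)$ and $\Phi(y\rho)$ with $a_{q,y}>0$, $(q,y)\notin I$; if such a term has height $k$, it equals $v\rho$ or $y\rho$ and is special. Now let $e\in E$. Since $\Phi(s')=e$ if and only if $s'=e$, these remaining contributions add up to $\alpha_q(e)$. For $(q,y)\in I$, the multiplicity of $e$ in $M_f(\Phi(y\rho))$ is $\mathrm{val}_e(\nu(y))$ by Lemma~\ref{lem:Psi}(c). So the multiplicity of $e$ in \eqref{eq:qhat} is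
\[
\alpha_q(e)+\sum_{z\in Z}a_{q,z}\hat X_z(e)+\sum_{y:\ (q,y)\in I}a_{q,y}\,\mathrm{val}_e(\nu(y))=\mathrm{val}_e(\nu(q)),
\]
which is the multiplicity of $e$ in $\Phi(q\rho)$. Hence $M_f(q\hat\rho)=M_f(\Phi(q\rho))$, and the induction is complete.

For $q=p$ we get $p\hat\rho=\Phi(p\rho)=\Phi(t\theta')=t\theta$ by Lemma~\ref{lem:commute}.
\end{proof}

\subsection{The bounds}

\begin{proof}[Proof of Proposition~\ref{prop:surgery}]
Restrict $\Psi$ to $\mathcal U$. Injectivity, (i) and the first part of (ii) are in Lemma~\ref{lem:Psi}(a),(d); the second part of (ii) follows from Lemma~\ref{lem:Psi}(b) and injectivity; $\theta'$ is avoiding by Lemma~\ref{lem:lift}.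

For (iii), the children of height $k$ of elements of $\Psi(\mathcal B)$ are kept elements of $E$. There are at most $|t|$ marked elements and at most $2^{P(\beta)}$ unmarked types, with $P$ as in \eqref{eq:count}, so $K(\beta)=|t|+(r+1)2^{P(\beta)}$ works. The multiplicity of a kept $e$ in $\Psi(b)$ is $m'_b(e)$, which is at most the coordinate sum of $m'(e)$. To bound this sum, note that the list of predicates depends on $\theta$ and $k$ only through the number $\beta'=|\mathcal B|$ and the coefficients $c_{\tau,b}$. Run through all $\beta'\le\beta$, all families $c\in\{0,\dots,|t|\}^{A(t)\times\{1,\dots,\beta'\}}$, all $w\in\{0,\dots,|t|\}^{A(t)}$ and all assignments of truth values to the predicates. For each choice, the set of $m\in\mathbb N^{\beta'}$ such that $(w,m)$ realizes the assignment is defined by a Presburger formula. We decide whether it is nonempty and, if it is, find the least coordinate sum of an element by testing the vectors in order of increasing sum. Let $L(\beta)$ be the maximum of these finitely many numbers. Both functions are computable and nondecreasing.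
\end{proof}

\section{From the top level down}\label{sec:iterate}

The bounds $K(\beta)$ and $L(\beta)$ are useful only if $\beta$, the number of AC-rooted terms above level $k$, is already bounded. This dictates the order $k=d,d-1,\dots,0$. Above level $d$ there is nothing, and the surgery at level $k$ increases neither the number of terms above that level nor their multiplicities.

\begin{lemma}\label{lem:iterate}
There are computable numbers $B_0$ and $N_0$ such that, if a solution exists, there is a trimmed avoiding substitution $\theta_0$ with $|\bigcup_j\mathrm{Sub}(x_j\theta_0)|\le B_0$ and $|x_j\theta_0|\le N_0$ for all $j$.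
\end{lemma}

\begin{proof}
Let $\theta_{d+1}$ be the trimmed avoiding substitution of Lemma~\ref{lem:cut}, and for $k=d,d-1,\dots,0$ let $\theta_k$ be obtained from $\theta_{k+1}$ by Proposition~\ref{prop:surgery} at level $k$. All $\theta_k$ are avoiding. Let $\mathcal U_k=\bigcup_j\mathrm{Sub}(x_j\theta_k)$. Put $B_{d+1}=L_{d+1}=0$ and
\[
B_k=(1+\mathrm{ar})B_{k+1}+m+K(B_{k+1}),\qquad L_k=\max\bigl(L_{k+1},L(B_{k+1})\bigr).
\]
We show by downward induction on $k$ that $\theta_k$ is trimmed and that
\begin{enumerate}
\item[(I1)] $\mathcal U_k$ has at most $B_k$ elements of height at least $k$;
\item[(I2)] in every AC-rooted element of $\mathcal U_k$, children of height at least $k$ have multiplicity at most $L_k$.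
\end{enumerate}
For $k=d+1$ there is no element of height at least $k$. Assume the statement for $k+1$, and let $\mathcal B$, $\Psi$ be as in the proposition for $\theta_{k+1}$ and level $k$; by (I1), $|\mathcal B|\le B_{k+1}$. We have $\mathcal U_k\subseteq\Psi(\mathcal U_{k+1})$, and $\Psi$ preserves roots and heights. So $\mathcal U_k$ has at most $B_{k+1}$ elements of height greater than $k$, and the AC-rooted ones among them lie in $\Psi(\mathcal B)$. An element of height $k$ is some $x_j\theta_k$ (at most $m$ terms), or an argument of a free-rooted element of greater height (at most $\mathrm{ar}\cdot B_{k+1}$ terms), or a child of an element of $\Psi(\mathcal B)$ (at most $K(B_{k+1})$ terms). This proves (I1). An AC-rooted element with a child of height at least $k$ is $\Psi(b)$ with $b\in\mathcal B$. Its children of height greater than $k$ have multiplicity at most $L_{k+1}$ by (ii) and the induction hypothesis, and those of height $k$ at most $L(B_{k+1})$ by (iii). This proves (I2).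

Heights are preserved, so $\operatorname{ht}(x_j\theta_k)\le d$. By (ii), a path from the root of $x_j\theta_k$ has the form $\Psi(s_0),\Psi(s_1),\dots,\Psi(s_i)$, where $s_0=x_j\theta_{k+1}$ and $s_{l+1}$ is a child of $s_l$; by (i) the two paths carry the same symbols. If the path ends in $c\in C$, then $s_i=c$, so $i=d$ and the parent symbol is $\pi(c)$. Thus $\theta_k$ is trimmed. (The constants may now occur many times; this is why Definition~\ref{def:avoid} asks for a common parent symbol rather than a single occurrence.)

For $k=0$, (I1) gives $|\mathcal U_0|\le B_0$. Every node has at most $W=\max(\mathrm{ar},B_0L_0)$ children, counted with multiplicity, and heights are at most $d$, so $N_0=1+W+\dots+W^d$ works.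
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose a solution exists. Take $\theta_0$ from Lemma~\ref{lem:iterate}. It contains $Q\le B_0$ elements of $C$, and Lemma~\ref{lem:graft} gives a solution $\theta_0\sigma$ with $|x_j\theta_0\sigma|\le N_0V$, where $V=1+\max(\mathrm{ar},2)B_0(\operatorname{ht}(t)+d+1)$. Its values have size at most $N=2N_0V$, which is computable from the input.

To decide the existence of a solution, compute $N$ and enumerate the substitutions $\theta$ into $T(\mathcal F)$ whose values have size at most $N$; there are finitely many because $\mathcal F$ is finite. For each of them and each $i$, test whether $t\theta$ is an instance of $p_i$. By symbol counting it suffices to try the finitely many $\rho$ over $\mathcal F^+$ whose values have size at most that of $t\theta$, and equality of ground terms is tested by comparing flattened trees. A solution exists if and only if some enumerated $\theta$ matches no pattern.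
\end{proof}

Together with the reduction in Section~\ref{sec:flat}, this proves Theorem~\ref{thm:main}.

\section{Equations together with universally quantified disequations}\label{sec:cor}

The argument above relies on the fact that a solution is subject to negative conditions only; Lemma~\ref{lem:cut} would destroy an equation imposed on it. Equations can nevertheless be admitted if they are first solved by unification. Let $\mathcal F$ be as in Theorem~\ref{thm:main}.

An \emph{AC-unifier} of a finite system $S$ of equations is a substitution $\mu$ with $u\mu=v\mu$ for every equation $u=v$ of $S$. A set $\mathrm{CSU}(S)$ of AC-unifiers is \emph{complete} if every AC-unifier $\gamma$ of $S$ agrees on the variables $\mathrm{Var}(S)$ of $S$ with $\mu\delta$, for some $\mu\in\mathrm{CSU}(S)$ and some substitution $\delta$. For every finite system of equations over a signature of AC-symbols and free symbols, a finite complete set of AC-unifiers can be computed \cite{Fages}. If $\gamma$ is ground over $\mathcal F$, symbol counting shows that $\delta$ is ground over $\mathcal F$ on the variables of the terms $z\mu$, $z\in\mathrm{Var}(S)$. Hence a ground $\gamma$ over $\mathcal F$ solves $S$ if and only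 if $\gamma=\mu\delta$ on $\mathrm{Var}(S)$ for some $\mu\in\mathrm{CSU}(S)$ and some ground $\delta$ over $\mathcal F$.

\begin{corollary}\label{cor:B}
It is decidable whether
\[
T(\mathcal F)/_{=AC}\models\exists\vec x\,\bigl[E(\vec x)\wedge\forall\vec y\,G(\vec x,\vec y)\bigr],
\]
where $E$ is any $\wedge,\vee$-combination of equations in $\vec x$ and $G$ is any $\wedge,\vee$-combination of disequations in $\vec x,\vec y$.
\end{corollary}

\begin{proof}
Write $E\equiv\bigvee_aE_a$ and $\neg G\equiv\bigvee_jS_j$, where $E_a$ and $S_j$ are conjunctions of equations. For each of these systems $S$ and each $\mu\in\mathrm{CSU}(S)$, rename the variables of the terms $z\mu$, $z\in\mathrm{Var}(S)$, to new ones, and put $z\mu=z$ for the variables $z$ of $\vec x,\vec y$ outside $\mathrm{Var}(S)$. Then a ground assignment $\gamma$ to all variables under consideration solves $S$ if and only if it is $\mu\delta$ for some $\mu\in\mathrm{CSU}(S)$ and some ground $\delta$ over $\mathcal F$. Let $\langle\cdot\rangle$ be a new free symbol of arity $|\vec x|$ and $\mathcal F^+=\mathcal F\cup\{\langle\cdot\rangle\}$.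

A tuple $\vec s$ of ground terms over $\mathcal F$ satisfies $E$ if and only if $\langle\vec s\rangle=\langle\vec x\mu\rangle\theta$ for some $a$, some $\mu\in\mathrm{CSU}(E_a)$ and some ground $\theta$ over $\mathcal F$. It violates $\forall\vec y\,G$ if and only if it extends to a solution of some $S_j$, that is, if and only if $\langle\vec s\rangle=\langle\vec x\mu'\rangle\rho$ for some $\mu'\in\bigcup_j\mathrm{CSU}(S_j)$ and some ground $\rho$. Here it does not matter whether $\rho$ is taken over $\mathcal F$ or $\mathcal F^+$, by symbol counting, and variables that occur only in $\vec y\mu'$ can be given any value in $T(\mathcal F)\neq\emptyset$. So the sentence is true if and only if, for some $a$ and some $\mu\in\mathrm{CSU}(E_a)$, the data consisting of $t=\langle\vec x\mu\rangle$ and all patterns $\langle\vec x\mu'\rangle$, with variables renamed apart from those of $t$, have a solution. There are finitely many pairs $(a,\mu)$, and Theorem~\ref{thm:A} decides each case.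
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACCP}
\emph{AC Complement Problems: Satisfiability and Negation Elimination},
\texttt{https://core.ac.uk/download/pdf/82348897.pdf}.

\bibitem{Fages}
F.~Fages, \emph{Associative-commutative unification}, J.~Symbolic Computation 3 (1987) 257--275.

\end{thebibliography}
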